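\title{Counterexamples to a conjecture on partial list colorings}

\begin{abstract}
A conjecture on partial list colorings asserts that if an $s$-choosable graph on $n$ vertices is given lists of size $t\le s$, then at least $\frac ts\,n$ of its vertices can be properly colored from the lists. We disprove it. For every odd $s\ge5$ we construct an $s$-choosable graph on $2s+4$ vertices which, for every even $t$ with $2\le t<s$, has lists of size $t$ from which at most $2t+3$ vertices can be colored. The conjecture therefore fails whenever $s$ is odd, $t$ is even and $\frac34s<t<s$. The construction rests on a parity phenomenon: four rectangles, each with side lengths summing to $r$, can cover an $r\times r$ grid only when $r$ is even.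
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{list assignment} $\ell$ gives each vertex $x$ of a graph $G$ a finite set $\ell(x)$ of colors; it is an \emph{$s$-assignment} if $|\ell(x)|=s$ for all $x$. A \emph{list coloring} of $G$ from $\ell$ is a map $c$ with $c(x)\in\ell(x)$ for every vertex $x$ and $c(x)\ne c(y)$ for every edge $xy$. The graph $G$ is \emph{$s$-choosable} if it has a list coloring from every $s$-assignment. A set of vertices \emph{can be colored} from $\ell$ if the subgraph that it induces has a list coloring from the restriction of $\ell$, and $\lambda(G,\ell)$ denotes the largest size of such a set.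

If $G$ is $s$-choosable and the lists are shorter than $s$, one can no longer expect to color every vertex. How many can be saved? The following answer was proposed in \cite{PLC}.

\begin{quote}
\textbf{Conjecture.} Let $G$ be an $s$-choosable graph with $n$ vertices, let $1\le t\le s$, and let $\ell$ be a $t$-assignment for $G$. Then $\lambda(G,\ell)\ge\frac ts\,n$.
\end{quote}

The fraction $t/s$ is the natural guess. Suppose first that all lists equal $\{1,\dots,t\}$. An $s$-choosable graph has a proper coloring with the colors $1,\dots,s$, and the $t$ largest color classes contain at least $\frac ts n$ vertices, which can then be colored with $t$ colors. No larger fraction is possible: a disjoint union of copies of the complete graph $K_s$ is $s$-choosable by greedy coloring, and $t$ colors reach only $t$ vertices of each copy. For arbitrary lists there is no common palette from which to select $t$ classes, but when $t$ divides $s$ a similar averaging argument survives.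

\begin{proposition}\label{prop:divisible}
The conjecture holds whenever $t$ divides $s$.
\end{proposition}

\begin{proof}
Let $s=kt$. Replace each list $\ell(x)$ by $\ell(x)\times\{1,\dots,k\}$, which has size $s$, and color $G$ from the new lists. For some $j$ at least $n/k=\frac tsn$ vertices receive a color with second coordinate $j$. Two adjacent vertices among these have colors $(c,j)\ne(c',j)$, so $c\neq c'$, and deleting the second coordinate colors these vertices from $\ell$.
\end{proof}

A counterexample thus needs $t\nmid s$. Our main result provides infinitely many.

\begin{theorem}\label{thm:main}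
Let $s\ge5$ be odd. There is an $s$-choosable graph $G_s$ on $n=2s+4$ vertices such that for every even $t$ with $2\le t<s$ there is a $t$-assignment $\ell$ with $\lambda(G_s,\ell)=2t+3$.
\end{theorem}

For $n=2s+4$ the conjectured bound is $\frac tsn=2t+\frac{4t}s$, and this exceeds $2t+3$ exactly when $t>\frac34s$.

\begin{corollary}\label{cor:range}
The conjecture fails for every pair $(s,t)$ with $s$ odd, $t$ even and $\frac34s<t<s$. In particular it fails for $t=s-1$ and every odd $s\ge5$.
\end{corollary}

The smallest instance in this family has $s=5$, $t=4$ and $n=14$: at most $11$ vertices can be colored, while $\frac tsn=11.2$.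

Section~\ref{sec:construction} defines $G_s$ and shows on this instance why parity decides the matter. Section~\ref{sec:even} computes $\lambda(G_s,\ell)$ for the lists of even size. The $s$-choosability of $G_s$, which is the bulk of the work, occupies Sections~\ref{sec:blocking} and~\ref{sec:choosable}. Section~\ref{sec:linear} shows that the conjectured bound fails by a constant fraction of $n$.

\section{The graph and the role of parity}\label{sec:construction}

Let $s\ge2$. The graph $H_s$ consists of two cliques $Q_1,Q_2$ with $s-1$ vertices each and no edge between them, and four pairwise nonadjacent vertices $x_1,x_2,x_3,x_4$, each adjacent to every vertex of $Q_1\cup Q_2$. The graph $G_s$ is obtained from $H_s$ by adding, for $j=1,2$, a vertex $y_j$ adjacent exactly to the vertices of $Q_j$. Thus $T_j=Q_j\cup\{y_j\}$ is a copy of $K_s$, and $G_s$ has $2s+4$ vertices. For orientation, $H_2$ is the complete bipartite graph $K_{2,4}$.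

To see how $H_s$ reacts to lists, take the most rigid situation: every vertex of $Q_1$ has the list $U$, every vertex of $Q_2$ has the list $V$, the $s$-sets $U$ and $V$ are disjoint, and the list $X_i$ of $x_i$ is an $s$-subset of $U\cup V$. A coloring of $Q_1$ uses all colors of $U$ but one, say $p$, and $p$ may be any color of $U$. In the same way $Q_2$ leaves one color $q\in V$ of our choice. Each $x_i$ must then be colored $p$ or $q$. The pair $(p,q)$ fails for $x_i$ exactly when it lies in the rectangle
\[
R_i=(U\setminus X_i)\times(V\setminus X_i),
\]
so $H_s$ can be colored if and only if $R_1,\dots,R_4$ do not cover the grid $U\times V$. The side lengths of $R_i$ sum to $2s-|X_i|=s$. If $s$ is odd, the area of $R_i$ is at most $\frac{s-1}2\cdot\frac{s+1}2$, the four areas sum to at most $s^2-1$, and a cell remains uncovered. If $s$ is even, four squares of side $s/2$ tile the grid; see Figure~\ref{fig:grids}.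

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\fill[gray!15] (0,0) rectangle (2,2) (2,2) rectangle (4,4);
\fill[gray!40] (2,0) rectangle (4,2) (0,2) rectangle (2,4);
\draw[gray] (0,0) grid (4,4);
\draw[very thick] (0,0) rectangle (4,4) (2,0)--(2,4) (0,2)--(4,2);
\node[fill=white,inner sep=1.5pt] at (3,3) {$R_1$};
\node[fill=white,inner sep=1.5pt] at (3,1) {$R_2$};
\node[fill=white,inner sep=1.5pt] at (1,3) {$R_3$};
\node[fill=white,inner sep=1.5pt] at (1,1) {$R_4$};
\node at (1,-0.5) {$A$}; \node at (3,-0.5) {$B$};
\node at (-0.5,1) {$C$}; \node at (-0.5,3) {$D$};
\begin{scope}[xshift=7.5cm]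
\fill[gray!15] (0,0) rectangle (3,2) (2,3) rectangle (5,5);
\fill[gray!40] (3,0) rectangle (5,3) (0,2) rectangle (2,5);
\draw[gray] (0,0) grid (5,5);
\draw[very thick] (0,0) rectangle (3,2) (3,0) rectangle (5,3)
  (2,3) rectangle (5,5) (0,2) rectangle (2,5);
\end{scope}
\end{tikzpicture}
\caption{Cells are pairs $(p,q)$ of colors left over by the two cliques; a shaded rectangle is the set of pairs missed by one of the four lists. Left, lists of size $4$: the lists $A\cup C$, $A\cup D$, $B\cup C$, $B\cup D$ miss four $2\times2$ squares, which cover the grid. Right, lists of size $5$: each list misses at most $6$ of the $25$ cells, so a cell always remains; the picture shows four disjoint $2\times 3$ rectangles.}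
\label{fig:grids}
\end{figure}

We give the tiling a name. For even $r\ge2$ let $A,B,C,D$ be pairwise disjoint sets of $r/2$ colors. The \emph{crossing lists of size $r$} for $x_1,x_2,x_3,x_4$ are, in this order,
\[
A\cup C,\qquad A\cup D,\qquad B\cup C,\qquad B\cup D .
\]

\begin{lemma}\label{lem:crossing}
For all $p\in A\cup B$ and $q\in C\cup D$, one of the four crossing lists contains neither $p$ nor $q$.
\end{lemma}

\begin{proof}
One of $A,B$ does not contain $p$, one of $C,D$ does not contain $q$, and the union of these two sets is a crossing list that contains neither color.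
\end{proof}

\begin{proposition}\label{prop:evens}
If $s$ is even, then $H_s$, and hence $G_s$, is not $s$-choosable.
\end{proposition}

\begin{proof}
Give the $x_i$ the crossing lists of size $s$, the vertices of $Q_1$ the list $A\cup B$ and those of $Q_2$ the list $C\cup D$. A coloring of $Q_1\cup Q_2$ leaves one color $p\in A\cup B$ and one color $q\in C\cup D$ unused, and by Lemma~\ref{lem:crossing} some $x_i$ cannot be colored.
\end{proof}

The counterexample plays the two parities against each other. The graph is built for an odd $s$, where the obstruction is absent, and is then given lists of an even size $t$, where it is present.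

\begin{example}\label{ex:54}
Let $s=5$ and $t=4$. Give the vertices of $T_1$ the list $\{1,2,3,4\}$, those of $T_2$ the list $\{5,6,7,8\}$, and $x_1,\dots,x_4$ the crossing lists
\[
\{1,2,5,6\},\qquad\{1,2,7,8\},\qquad\{3,4,5,6\},\qquad\{3,4,7,8\}.
\]
In the conjectured bound each vertex counts for $\frac45$. Each $T_j$ has five vertices and accounts for $4$, which is the most that four colors can reach in a clique. The cliques have nothing to give away, and the $x_i$ account for $3.2$. To reach $11.2$ we would have to color four vertices of each $T_j$ and all four $x_i$. Then all of $1,2,3,4$ appear on $T_1$, and at most one of them sits on $y_1$, where the $x_i$ do not see it; the same holds for $5,6,7,8$ on $T_2$. The $x_i$ are left with at most one color $p\le 4$ and at most one color $q\ge5$. For $(p,q)=(1,5)$ the vertex $x_4$ has no color, and the left half of Figure~\ref{fig:grids} shows that every other pair also fails at some $x_i$. At most $11$ vertices can be colored.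

The same attack on $G_5$ with lists of size $5$ breaks down because $4\cdot6=24<25$. What remains is to show that no other $5$-assignment defeats $G_5$ either.
\end{example}

\section{Lists of even size}\label{sec:even}

\begin{proposition}\label{prop:lists}
Let $t$ be even with $2\le t<s$. Let $\ell$ give $x_1,\dots,x_4$ the crossing lists of size $t$, every vertex of $T_1$ the list $U=A\cup B$, and every vertex of $T_2$ the list $V=C\cup D$. Then $\lambda(G_s,\ell)=2t+3$.
\end{proposition}

\begin{proof}
\emph{Upper bound.} Consider a list coloring of an induced subgraph of $G_s$. Each $T_j$ is a clique on which only $t$ colors are available, so at most $t$ of its vertices are colored, and at most $2t+4$ vertices are colored in all. Suppose that $2t+4$ are. Then $t$ vertices of $T_1$ are colored, so every color of $U$ appears on $T_1$. At most one of these colors is on $y_1$, so there is $p\in U$ such that all of $U\setminus\{p\}$ appears on $Q_1$. By the same argument in $T_2$ there is $q\in V$ such that all of $V\setminus\{q\}$ appears on $Q_2$. All four $x_i$ are colored, their lists lie in $U\cup V$, and they are adjacent to every vertex of $Q_1\cup Q_2$.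 Hence each $x_i$ has color $p$ or $q$, which contradicts Lemma~\ref{lem:crossing}.

\emph{Lower bound.} Pick $p\in A$ and $q\in C$. Color $y_1$ with $p$ and $t-1$ vertices of $Q_1$ with the colors of $U\setminus\{p\}$; color $y_2$ with $q$ and $t-1$ vertices of $Q_2$ with the colors of $V\setminus\{q\}$. Color $x_1,x_2$ with $p$ and $x_3$ with $q$. The $x_i$ are adjacent neither to each other nor to $y_1,y_2$, so this coloring of $2t+3$ vertices is proper.
\end{proof}

\begin{remark}\label{rem:y}
The vertices $y_1,y_2$ cannot be omitted. In $H_s$, which has $2s+2$ vertices, the same lists allow the following coloring: pick $p\in A$ and $p'\in B$, use $U\setminus\{p,p'\}$ on $t-2$ vertices of $Q_1$ and all of $V$ on $t\le s-1$ vertices of $Q_2$, and color $x_1,x_2$ with $p$ and $x_3,x_4$ with $p'$. This colors $2t+2$ vertices, more than $\frac ts(2s+2)=2t+\frac{2t}s$. Adding $y_1,y_2$ raises the conjectured bound by $2t/s$, which is close to $2$ when $t$ is close to $s$, but raises the number of colorable vertices by at most $1$.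
\end{remark}

\section{Sets of colors that block a clique}\label{sec:blocking}

To color $H_s$ from an arbitrary $s$-assignment we color the four vertices $x_i$ first. All that the cliques notice of this step is the set $S$ of colors used, which has at most four elements and must be avoided on $Q_1\cup Q_2$. Since there is no edge between $Q_1$ and $Q_2$, the two cliques can then be treated separately. This section determines which small sets $S$ are harmful to one clique.

Let $s\ge4$, let $Q$ be a clique with $s-1$ vertices, and let $L$ be an $s$-assignment for $Q$. A set $S$ of colors \emph{blocks} $Q$ if $Q$ has no list coloring from the lists $L(u)\setminus S$. For $J\subseteq Q$ put $W_J=\bigcup_{u\in J}L(u)$. Call $Q$ \emph{uniform} if all its lists are equal.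

A list coloring of a clique is a choice of pairwise distinct elements, one from each list. Hall's theorem states that a finite family of finite sets $(A_u)_{u\in Q}$ admits such a choice if and only if $|\bigcup_{u\in J}A_u|\ge|J|$ for every $J\subseteq Q$. So $S$ blocks $Q$ if and only if some nonempty $J\subseteq Q$ satisfies
\begin{equation}\label{eq:hall}
|W_J\setminus S|\le|J|-1 .
\end{equation}
We call such a $J$ a \emph{witness} for $S$. For $u\in J$ we have $L(u)\setminus S\subseteq W_J\setminus S$, so $|L(u)\setminus S|\le|J|-1$, that is,
\begin{equation}\label{eq:meet}
|L(u)\cap S|\ \ge\ s+1-|J|\qquad\text{for every }u\in J .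
\end{equation}
Since $|J|\le s-1$, the right side is at least $2$. Since the left side is at most $|S|$, a witness for a small set $S$ is almost all of $Q$:
\begin{equation}\label{eq:size}
|J|\ \ge\ s+1-|S| .
\end{equation}

\begin{lemma}\label{lem:block}
\begin{enumerate}
\item[(a)] No set $S$ with $|S|\le1$ blocks $Q$.
\item[(b)] If $Q$ is uniform with common list $U$, then $S$ blocks $Q$ if and only if $|S\cap U|\ge2$.
\item[(c)] If $Q$ is not uniform, then no set $S$ with $|S|=2$ blocks $Q$.
\item[(d)] If $Q$ is not uniform, then there is a set $Z=Z(Q)$ of at most $s+1$ colors that contains every $3$-element set blocking $Q$.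
\item[(e)] Let $u_1,u_2,u_3\in Q$ be distinct. If a $4$-element set $S$ blocks $Q$, then $|S\cap L(u_1)|\ge2$ or $|S\cap L(u_2)|\ge3$ or $|S\cap L(u_3)|\ge3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:size} a witness would have at least $s$ vertices.

(b) The clique can be colored from $U\setminus S$ if and only if $|U\setminus S|\ge s-1$.

Parts (c) and (d) use one observation: \emph{if $J$ is a witness for $S$ with $|J|=s+1-|S|$, then all lists on $J$ are equal and contain $S$.} Indeed, \eqref{eq:meet} gives $S\subseteq L(u)$ for $u\in J$. Each set $L(u)\setminus S$ then has $s-|S|=|J|-1$ elements and lies in $W_J\setminus S$, which has at most $|J|-1$ elements by \eqref{eq:hall}. So $L(u)\setminus S=W_J\setminus S$ for all $u\in J$.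

(c) If $|S|=2$ and $J$ is a witness, then $|J|=s-1$ by \eqref{eq:size}. So $J=Q$, and the observation shows that $Q$ is uniform.

(d) Let $S$ be a blocking set with $|S|=3$ and $J$ a witness. By \eqref{eq:size} either $J=Q$ or $|J|=s-2$. Since $Q$ is not uniform, $|W_Q|\ge s+1$. If $J=Q$, then
\[
s+1\le|W_Q|=|W_Q\setminus S|+|W_Q\cap S|\le(s-2)+3,
\]
so $|W_Q|=s+1$ and $S\subseteq W_Q$. If $|J|=s-2$, then by the observation $S$ lies in a list that is shared by $s-2$ vertices of $Q$.

If $|W_Q|=s+1$, take $Z=W_Q$; it contains $S$ in both cases. If $|W_Q|\ge s+2$, only the second case occurs. At most one list is shared by $s-2$ vertices, because two $(s-2)$-subsets of the $(s-1)$-set $Q$ intersect when $2(s-2)>s-1$, that is, when $s\ge4$. Take $Z$ to be this list if it exists, and $Z=\emptyset$ otherwise.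

(e) Let $J$ be a witness. If $J=Q$, then \eqref{eq:meet} gives $|S\cap L(u_1)|\ge2$. Otherwise $|J|\le s-2$, and \eqref{eq:meet} gives $|S\cap L(u)|\ge3$ for all $u\in J$. By \eqref{eq:size}, $J$ omits at most two vertices of $Q$, so $J$ contains one of $u_1,u_2,u_3$.
\end{proof}

A uniform clique is thus the fragile one: it tolerates only one color of its list. A nonuniform clique tolerates any two colors and any three that do not lie in one set of size about $s$. The bound $s+1$ in (d) cannot be lowered, for if $|W_Q|=s+1$ then every $3$-subset of $W_Q$ leaves only $s-2$ colors for $s-1$ vertices.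

When the lists of the $x_i$ are pairwise disjoint, $S$ must have four elements, and we shall choose it at random. Part (e) reduces the analysis to three vertices per clique, however large $s$ is, and for a single vertex we use the following estimate.

\begin{lemma}\label{lem:prob}
Let $N$ be the number of events that occur among four independent events with probabilities $p_1,\dots,p_4$, where $\sum_ip_i\le1$. Then $P(N\ge2)<\frac38$ and $P(N\ge3)\le\frac1{16}$.
\end{lemma}

\begin{proof}
The variable $\binom Nk$ counts the $k$-sets of events that all occur, so by independence $E\binom Nk=e_k$, the $k$th elementary symmetric polynomial in $p_1,\dots,p_4$.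

Put $a=p_1+p_2$ and $b=p_3+p_4$. Using $xy\le(x+y)^2/4$ three times,
\[
e_3=p_1p_2\,b+p_3p_4\,a\le\frac{a^2b+ab^2}4=\frac{ab(a+b)}4\le\frac{(a+b)^3}{16}\le\frac1{16}.
\]
As $\binom N3\ge1$ whenever $N\ge3$, we get $P(N\ge3)\le e_3\le\frac1{16}$.

Put $\sigma=\sum_ip_i$. The Cauchy--Schwarz inequality gives $\sum_ip_i^2\ge\sigma^2/4$, with equality only if all $p_i$ are equal. Hence $e_2=\frac12(\sigma^2-\sum_ip_i^2)\le\frac38\sigma^2\le\frac38$, and $e_2=\frac38$ forces $p_i=\frac14$ for all $i$. Since $\binom N2=1$ for $N=2$ and $\binom N2\ge3$ for $N\ge3$,
\[
P(N\ge2)\le e_2-2P(N\ge3).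
\]
The right side is less than $\frac38$: either $e_2<\frac38$, or all $p_i$ equal $\frac14$ and $P(N\ge3)>0$.
\end{proof}

\section{Choosability of $G_s$ for odd $s$}\label{sec:choosable}

\begin{proposition}\label{prop:choosable}
If $s\ge5$ is odd, then $G_s$ is $s$-choosable.
\end{proposition}

\begin{proof}
The vertices $y_1,y_2$ are nonadjacent and have degree $s-1$, so a list coloring of $H_s$ from an $s$-assignment for $G_s$ extends to them. It suffices to color $H_s$ from an arbitrary $s$-assignment $L$. Write $X_i=L(x_i)$. We must color each $x_i$ from $X_i$ so that the set $S$ of colors used blocks neither $Q_1$ nor $Q_2$; call such a set $S$ \emph{admissible}. Letters (a)--(e) refer to Lemma~\ref{lem:block}. We also use repeatedly that two disjoint subsets $Y,Y'$ of a set of at most $s$ elements satisfy $|Y|\,|Y'|\le s^2/4$.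

\medskip\noindent\textbf{Case 1: both cliques are uniform,} with lists $U$ and $V$. This is the grid of Section~\ref{sec:construction}, except that $U$ and $V$ may now overlap. By (b) we need $|S\cap U|\le1$ and $|S\cap V|\le1$. Colors outside $U\cup V$ cost nothing, so color each $x_i$ with $X_i\not\subseteq U\cup V$ by such a color, and let $I=\{i:X_i\subseteq U\cup V\}$. For the vertices $x_i$ with $i\in I$ we may use either a single color, or one color $p\in U\setminus V$ and one color $q\in V\setminus U$. Let $a=|U\setminus V|=|V\setminus U|$, so that $|U\cap V|=s-a$.

If $a=0$, then $X_i=U=V$ for $i\in I$, and one color of $U$ serves all these vertices.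

Let $a\ge1$. For $i\in I$ put $\alpha_i=|X_i\cap(U\setminus V)|$ and $\beta_i=|X_i\cap(V\setminus U)|$. Then
\begin{equation}\label{eq:ab}
\alpha_i+\beta_i=s-|X_i\cap U\cap V|\ge s-(s-a)=a,
\end{equation}
with equality if and only if $X_i\supseteq U\cap V$. Among the $a^2$ pairs $(p,q)\in(U\setminus V)\times(V\setminus U)$, the number with $p,q\notin X_i$ is
\begin{equation}\label{eq:rect}
(a-\alpha_i)(a-\beta_i)\le\Bigl(\frac{2a-\alpha_i-\beta_i}2\Bigr)^2\le\frac{a^2}4 .
\end{equation}
If these numbers sum to less than $a^2$ over $i\in I$, some pair $(p,q)$ meets every $X_i$ with $i\in I$. Coloring these $x_i$ from $\{p,q\}$ gives $S\cap U\subseteq\{p\}$ and $S\cap V\subseteq\{q\}$, so $S$ is admissible.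

Otherwise $|I|=4$ and equality holds throughout \eqref{eq:rect} for every $i$. Then $\alpha_i=\beta_i=a/2$, so $a$ is even, and equality in \eqref{eq:ab} gives $X_i\supseteq U\cap V$ for all $i$. Since $s$ is odd and $a\le s$ is even, $a<s$, so $U\cap V\ne\emptyset$. One color of $U\cap V$ serves all four $x_i$, and $S$ is admissible by (a). This is the only place in the proof where the parity of $s$ is used.

\medskip
From now on one clique is not uniform. Call it $Q$, let $Z=Z(Q)$ be the set given by (d), and let $Q'$ be the other clique. If $Q'$ is uniform, its list is denoted by $V$. The smaller $S$ is, the safer, and the intersections of the $X_i$ dictate how small it can be; we divide the cases accordingly. The recurring difficulty is a uniform $Q'$, which allows only one color of $V$ in $S$.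

\medskip\noindent\textbf{Case 2: some color lies in at least three of the $X_i$,} say $c\in X_1\cap X_2\cap X_3$. If $c\in X_4$, then $S=\{c\}$ is admissible by (a). Let $c\notin X_4$. Color $x_1,x_2,x_3$ with $c$ and $x_4$ with a color $d\in X_4$. Then $S=\{c,d\}$ has two elements and does not block $Q$, by (c). If $Q'$ is not uniform, $S$ does not block $Q'$ by (c). If $Q'$ is uniform and $c\notin V$, then $|S\cap V|\le1$. If $Q'$ is uniform and $c\in V$, then $X_4\neq V$ because $c\notin X_4$; the two sets have the same size, so we can take $d\in X_4\setminus V$, and $|S\cap V|=1$. In both uniform subcases (b) applies.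

\medskip
In the remaining cases every color lies in at most two of the $X_i$. Either the $X_i$ are pairwise disjoint (Case 5), or after renumbering $X_1\cap X_2\ne\emptyset$, and then $X_3\cap X_4$ is nonempty (Case 3) or empty (Case 4).

\medskip\noindent\textbf{Case 3: $X_1\cap X_2\ne\emptyset$ and $X_3\cap X_4\ne\emptyset$.} Take $c\in X_1\cap X_2$ and $d\in X_3\cap X_4$. Then $c\notin X_3\cup X_4$ and $d\notin X_1\cup X_2$, since no color lies in three lists. The coloring $c,c,d,d$ of $x_1,\dots,x_4$ gives $S=\{c,d\}$, which does not block $Q$ by (c), and blocks $Q'$ only if $Q'$ is uniform and $c,d\in V$. So we are done unless $Q'$ is uniform and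
\[
X_1\cap X_2\subseteq V,\qquad X_3\cap X_4\subseteq V .
\]
Assume this, and fix $c$ and $d$. To satisfy $Q'$ we replace $d$ by two colors outside $V$. This raises $|S|$ to $3$, so $S$ may block $Q$, but only if it lies in $Z$, and $Z$ is too small to contain all our choices.

The sets $X_3\setminus V$ and $X_4\setminus V$ are nonempty, because $c\in V$ lies in neither $X_3$ nor $X_4$, so that $X_3,X_4\ne V$. They are disjoint because $X_3\cap X_4\subseteq V$. For $d_3\in X_3\setminus V$ and $d_4\in X_4\setminus V$ the coloring $c,c,d_3,d_4$ has $|S|=3$ and $S\cap V=\{c\}$, so $S$ does not block $Q'$. If no such $S$ is admissible, all of them block $Q$, and (d) gives $c\in Z$ and $(X_3\cup X_4)\setminus V\subseteq Z$. The hypotheses are symmetric under exchanging $(x_1,x_2,c)$ with $(x_3,x_4,d)$, so if no coloring $d_1,d_2,d,d$ with $d_1\in X_1\setminus V$, $d_2\in X_2\setminus V$ is admissible, then $d\in Z$ and $(X_1\cup X_2)\setminus V\subseteq Z$.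

Suppose that all these inclusions hold. Each color of $V$ lies in at most two lists, so $\sum_i|X_i\cap V|\le2s$ and $\sum_i|X_i\setminus V|\ge4s-2s=2s$. Each color is counted at most twice in the last sum, so $\bigcup_iX_i\setminus V$ has at least $s$ elements. These lie in $Z\setminus V$, while $c\ne d$ lie in $Z\cap V$. Thus $|Z|\ge s+2$, contrary to (d).

\medskip\noindent\textbf{Case 4: $X_1\cap X_2\neq\emptyset$ and $X_3\cap X_4=\emptyset$.} Fix $c\in X_1\cap X_2$; again $c\notin X_3\cup X_4$. Each of the $s^2$ pairs $(d_3,d_4)\in X_3\times X_4$ gives a coloring $c,c,d_3,d_4$ with $S=\{c,d_3,d_4\}$ and $|S|=3$.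

We first count the pairs for which $S$ blocks $Q$. If there is one, then $c\in Z$ by (d), and every such pair has $d_3\in X_3\cap Z$ and $d_4\in X_4\cap Z$. These are disjoint subsets of $Z\setminus\{c\}$, which has at most $s$ elements, so there are at most $s^2/4$ such pairs.

If $Q'$ is not uniform, the same count with $Z(Q')$ in place of $Z$ shows that at most $s^2/4$ pairs block $Q'$. If $Q'$ is uniform and $c\notin V$, then by (b) $S$ blocks $Q'$ only if $d_3\in X_3\cap V$ and $d_4\in X_4\cap V$; these are disjoint subsets of $V$, so again at most $s^2/4$ pairs block $Q'$. In both situations at most $s^2/2<s^2$ pairs are excluded, and some pair is admissible.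

If $Q'$ is uniform and $c\in V$, both $d_3$ and $d_4$ have to avoid $V$. The sets $X_3\cap V$ and $X_4\cap V$ are disjoint subsets of $V\setminus\{c\}$, so their sizes sum to at most $s-1$. Hence $X_3\setminus V$ and $X_4\setminus V$ are nonempty, and
\[
|X_3\setminus V|+|X_4\setminus V|\ge2s-(s-1)=s+1 .
\]
For $d_3\in X_3\setminus V$ and $d_4\in X_4\setminus V$ we have $S\cap V=\{c\}$, so $S$ does not block $Q'$. If all these $S$ blocked $Q$, then $Z$ would contain $c$ and the disjoint sets $X_3\setminus V$ and $X_4\setminus V$, which omit $c$. This gives $|Z|\ge s+2$, contrary to (d).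

\medskip\noindent\textbf{Case 5: the $X_i$ are pairwise disjoint.} Now $|S|=4$ is forced, but a list of size $s$ is spread thinly over four disjoint sets of size $s$, so a random choice is unlikely to hit it often. Choose $d_i\in X_i$ uniformly and independently, color $x_i$ with $d_i$, and let $S=\{d_1,\dots,d_4\}$. For a clique vertex $u$ the number $N_u=|S\cap L(u)|$ counts the independent events $d_i\in L(u)$. Their probabilities $p_i=|X_i\cap L(u)|/s$ sum to at most $|L(u)|/s=1$ because the $X_i$ are disjoint, so Lemma~\ref{lem:prob} applies to $N_u$.

Let $R\in\{Q_1,Q_2\}$ and fix distinct $u_1,u_2,u_3\in R$. By (e), which holds whether or not $R$ is uniform,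
\[
P(S\text{ blocks }R)\le P(N_{u_1}\ge2)+P(N_{u_2}\ge3)+P(N_{u_3}\ge3)<\tfrac38+\tfrac1{16}+\tfrac1{16}=\tfrac12 .
\]
The inequality is strict, so the probability that $S$ blocks $Q_1$ or $Q_2$ is less than $1$, and some choice of $d_1,\dots,d_4$ is admissible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The graph $G_s$ has $2s+4$ vertices and is $s$-choosable by Proposition~\ref{prop:choosable}. Proposition~\ref{prop:lists} supplies the $t$-assignments.
\end{proof}

Apart from parity, the proof needs $s\ge4$, and only in Lemma~\ref{lem:block}: for the uniqueness of the shared list in (d) and for the three vertices in (e). Excluding $s=3$ loses no counterexample of this kind, since no integer $t$ satisfies $\frac94<t<3$.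

\section{Failure by a constant fraction}\label{sec:linear}

In a single copy of $G_s$ the conjectured bound fails by $\frac{4t}s-3<1$, which might look like a rounding effect. Disjoint copies show that it is not.

\begin{proposition}\label{prop:linear}
Let $s\ge5$ be odd, $t$ even with $2\le t<s$, and $k\ge1$. The disjoint union of $k$ copies of $G_s$ is an $s$-choosable graph on $n=k(2s+4)$ vertices, and it has a $t$-assignment from which the maximum number of colorable vertices is exactly
\[
k(2t+3)=\rho(s,t)\cdot\frac ts\,n,\qquad\text{where}\quad\rho(s,t)=\frac{s(2t+3)}{2t(s+2)} .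
\]
In particular, no bound of the form $\lambda(G,\ell)\ge\gamma\cdot\frac tsn$ with $\gamma>\frac{171}{176}$ holds for all $s,t$, all $s$-choosable graphs $G$ and all $t$-assignments $\ell$.
\end{proposition}

\begin{proof}
The copies are colored independently of each other. So the union is $s$-choosable by Proposition~\ref{prop:choosable}, and with the lists of Proposition~\ref{prop:lists} on every copy the maximum is $k(2t+3)=\frac{2t+3}{2s+4}n$. Dividing by $\frac tsn$ gives $\rho(s,t)$. Finally $\rho(9,8)=\frac{9\cdot19}{16\cdot11}=\frac{171}{176}$.
\end{proof}

For $\frac34s<t<s$ we have $\rho(s,t)<1$, so the deficiency grows linearly in $n$. The first values with $t=s-1$ are $\rho(5,4)=\frac{55}{56}$, $\rho(7,6)=\frac{35}{36}$ and $\rho(9,8)=\frac{171}{176}$.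

\begin{remark}\label{rem:best}
The pair $(9,8)$ gives the smallest ratio in this family. Indeed,
\[
1-\rho(s,t)=\frac{4t-3s}{2t(s+2)}=\frac1{s+2}\Bigl(2-\frac{3s}{2t}\Bigr)
\]
increases with $t$, so for fixed $s$ the best choice is $t=s-1$. With $m=s-4$, which is odd, $1-\rho(s,s-1)=\frac{m}{2(m+3)(m+6)}=\frac1{2(m+9+18/m)}$. The function $m+18/m$ takes the values $19$, $9$, $\frac{43}5$ at $m=1,3,5$ and increases for $m\ge5$, so over odd $m$ it is smallest at $m=5$.
\end{remark}

The limits of the construction are sharp in two respects. The value $2t+3$ in Proposition~\ref{prop:lists} is exact, so that assignment violates the conjecture only for $t>\frac34s$; and by Proposition~\ref{prop:evens} the graph $G_s$ is of no use for even $s$. Between Proposition~\ref{prop:divisible} and Corollary~\ref{cor:range} lie the pairs with $t\nmid s$ for which $s$ is even, or $t$ is odd, or $t\le\frac34s$; the smallest is $(s,t)=(3,2)$. The arguments of this paper do not decide them.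

\begin{thebibliography}{9}

\bibitem{PLC}
\emph{Partial List Colorings},
\texttt{http://www.science.smith.edu/\textasciitilde rhaas/papers/part2-els.pdf}.

\end{thebibliography}
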